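\title{Almost multiplicative functionals on $H^\infty(\mathbb{D})$}

\begin{abstract}
A linear functional $F$ on a Banach algebra is $\varepsilon$-multiplicative if $|F(ab)-F(a)F(b)|\le\varepsilon\|a\|\|b\|$ for all $a,b$. We prove that on the algebra $H^\infty(\mathbb{D})$ of bounded holomorphic functions on the unit disk every such functional lies within any prescribed norm distance $\delta$ of a multiplicative functional, as soon as $\varepsilon$ is small in terms of $\delta$. The corona theorem with bounds shows that $F$ is close to a point evaluation on any $n$ given functions, but with $\varepsilon$ depending on $n$. We remove this dependence by means of a stopping-time partition of the disk, an average over signs applied to interpolating functions, and bounded holomorphic substitutes for indicator functions obtained from a $\bar\partial$-equation. The same $\varepsilon$ works for all the algebras $\ell^\infty(Y,H^\infty(\mathbb{D}))$, and we characterize the quotients of $H^\infty(\mathbb{D})$ that inherit the property.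
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $A$ be a complex Banach algebra and let $\varepsilon>0$. A linear functional $F:A\to\mathbb{C}$, not assumed to be continuous, is \emph{$\varepsilon$-multiplicative} if
\[
|F(ab)-F(a)F(b)|\le\varepsilon\|a\|\,\|b\|\qquad(a,b\in A).
\]
A linear functional $\varphi$ is \emph{multiplicative} if $\varphi(ab)=\varphi(a)\varphi(b)$ for all $a,b\in A$; the zero functional counts as multiplicative. Every multiplicative functional on a Banach algebra has norm at most $1$.

There is an obvious source of almost multiplicative functionals. Let $\varphi$ be multiplicative, let $\|\Phi\|\le\eta$, and put $F=\varphi-\Phi$. Then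
\begin{equation}\label{eq:perturb}
F(ab)-F(a)F(b)=-\Phi(ab)+\varphi(a)\Phi(b)+\Phi(a)\varphi(b)-\Phi(a)\Phi(b),
\end{equation}
so $F$ is $\eta(3+\eta)$-multiplicative. One asks whether there is any other source. Call $A$ \emph{stable} if for every $\delta>0$ there is $\varepsilon>0$ such that every $\varepsilon$-multiplicative functional $F$ on $A$ satisfies $\|F-\varphi\|<\delta$ for some multiplicative $\varphi$. Equivalently, $A$ has no ``almost corona'': there are no almost multiplicative functionals that stay far from every multiplicative one.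

For $A=\mathbb{C}$ the functional $F(a)=\lambda a$ is $\varepsilon$-multiplicative exactly when $|\lambda|\,|1-\lambda|\le\varepsilon$. One of the two factors is at least $\frac12$, so
\begin{equation}\label{eq:idem}
|\lambda|\,|1-\lambda|\le\varepsilon\quad\Longrightarrow\quad|\lambda|\le2\varepsilon\ \text{ or }\ |1-\lambda|\le2\varepsilon,
\end{equation}
and $\mathbb{C}$ is stable. Every algebra $C(K)$ is stable. B.~E.~Johnson (1986) proved that the disk algebra $A(\mathbb{D})$ is stable, and S.~J.~Sidney constructed a uniform algebra (a closed subalgebra of some $C(K)$) that is not. The question treated here, taken from \cite{AC}, is whether the algebra $H^\infty=H^\infty(\mathbb{D})$ of bounded holomorphic functions on the open unit disk $\mathbb{D}$, with the supremum norm, is stable. It is.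

\begin{theorem}\label{thm:main}
For every $\delta>0$ there is $\varepsilon>0$ such that every $\varepsilon$-multiplicative linear functional $F$ on $H^\infty$ satisfies $\|F-\varphi\|<\delta$ for some multiplicative functional $\varphi$ on $H^\infty$.
\end{theorem}

For a nonempty set $Y$ let $A_Y=\ell^\infty(Y,H^\infty)$ be the algebra of bounded families $(f_y)_{y\in Y}$ in $H^\infty$ with the norm $\sup_y\|f_y\|$. For a commutative unital Banach algebra $A$ let $\mathcal{M}_A$ be the set of nonzero multiplicative functionals on $A$, and write $\mathcal{M}=\mathcal{M}_{H^\infty}$. A function $u\in H^\infty$ is \emph{inner} if its radial limits have modulus $1$ almost everywhere on the unit circle.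

\begin{theorem}\label{thm:supp}
\begin{itemize}
\item[(a)] For every $\delta>0$ there is one $\varepsilon>0$ that works in Theorem~\ref{thm:main} simultaneously for all the algebras $A_Y$, $Y$ an arbitrary nonempty set.
\item[(b)] For every $\delta>0$ there is $\varepsilon>0$ such that for every $\varepsilon$-multiplicative $F$ on $H^\infty$ with $|F(1)|\ge\frac12$ and every finite set $u_1,\dots,u_n$ in the unit ball of $H^\infty$ ($n$ arbitrary) there is $z\in\mathbb{D}$ with $|F(u_j)-u_j(z)|<\delta$ for all $j$.
\item[(c)] Let $A$ be $H^\infty$, or any stable commutative unital Banach algebra with $\|1\|=1$. Let $\mathcal{I}$ be a proper closed ideal of $A$ and $\operatorname{hull}(\mathcal{I})=\{\varphi\in\mathcal{M}_A:\varphi|_{\mathcal{I}}=0\}$. Then $A/\mathcal{I}$ is stable if and only if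
\begin{equation}\label{eq:hull}
\forall\delta>0\ \ \exists\eta>0:\qquad\varphi\in\mathcal{M}_A,\ \|\varphi|_{\mathcal{I}}\|<\eta\ \Longrightarrow\ \operatorname{dist}_{A^*}(\varphi,\operatorname{hull}(\mathcal{I}))<\delta.
\end{equation}
In particular, for a nonconstant inner function $u$, the algebra $H^\infty/uH^\infty$ is stable if and only if for every $\delta>0$ there is $\eta>0$ such that $\varphi\in\mathcal{M}$ and $|\varphi(u)|<\eta$ imply $\|\varphi-\varphi'\|<\delta$ for some $\varphi'\in\mathcal{M}$ with $\varphi'(u)=0$.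
\end{itemize}
\end{theorem}

\begin{remark}
We give no explicit value of $\varepsilon$ in terms of $\delta$, but the dependence cannot be better than linear. For $0<s\le\frac12$ the functional $F(f)=(1-s)f(0)$ is $s(1-s)$-multiplicative, and testing on $f=1$ shows that its distance to every multiplicative functional is at least $\min(s,1-s)=s$. Hence $\varepsilon<\delta(1-\delta)$ in Theorem~\ref{thm:main} whenever $\delta\le\frac12$.
\end{remark}

Why should one expect Theorem~\ref{thm:main}, and where is the difficulty? By Carleson's corona theorem the point evaluations are weak*-dense in $\mathcal{M}$. So statement~(b) follows from Theorem~\ref{thm:main}, and a compactness argument (Lemma~\ref{lem:compact}) gives the converse: statement~(b) is the heart of the matter. For a \emph{fixed} number $n$ of test functions it is a short consequence of the corona theorem with bounds (Lemma~\ref{lem:finite}). This suggests a positive answer. But the $\varepsilon$ obtained in this way tends to $0$ as $n\to\infty$, while closeness in norm involves the whole unit ball.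 The proof consists in making $\varepsilon$ independent of $n$.

Section~\ref{sec:model} presents two devices that achieve this for the algebra of all bounded functions on a set. Neither works alone in $H^\infty$, but they can be made to share the disk: one handles a thin exceptional set $N$, the other its complement. Section~\ref{sec:reduction} states the function-theoretic construction that makes this possible (Proposition~\ref{prop:construction}) and derives Theorems~\ref{thm:main} and \ref{thm:supp}(a),\,(b) from it. Sections~\ref{sec:dyadic}--\ref{sec:dbar} carry out the construction, and Section~\ref{sec:quotients} proves Theorem~\ref{thm:supp}(c). The four classical theorems on $H^\infty$ that we use (corona, interpolation, Carleson embedding, duality) are stated where they are needed; see \cite{Garnett} for all of them.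

\section{General facts and a model case}\label{sec:model}

\subsection{Boundedness and the value at the unit}

\begin{lemma}\label{lem:basic}
Let $F$ be an $\varepsilon$-multiplicative functional on a Banach algebra $A$.
\begin{itemize}
\item[(i)] $F$ is bounded and $\|F\|\le1+\varepsilon$.
\item[(ii)] Let $A$ have a unit with $\|1\|=1$, and let $\varepsilon\le\frac14$. Then $\|F\|\le2\varepsilon$ or $|F(1)-1|\le2\varepsilon$. The second alternative holds whenever $|F(1)|\ge\frac12$.
\end{itemize}
\end{lemma}

\begin{proof}
(i) Let $t=\frac12(1+\sqrt{1+4\varepsilon})$, so that $t^2=t+\varepsilon$ and $1\le t\le1+\varepsilon$. Suppose that $\|a\|\le1$ and $|F(a)|>t$, and put $x_n=|F(a^{2^n})|$. Then $x_{n+1}\ge x_n^2-\varepsilon$, so $x_{n+1}-t\ge x_n^2-t^2=(x_n+t)(x_n-t)$. By induction $x_n>t$ and $x_{n+1}-t\ge2(x_n-t)$, hence $x_n\to\infty$. For $x,y,z\in A$, the numbers $F(xy)F(z)$ and $F(x)F(yz)$ are both within $\varepsilon\|x\|\|y\|\|z\|$ of $F(xyz)$, and $F(x)F(yz)$ is within $\varepsilon|F(x)|\|y\|\|z\|$ of $F(x)F(y)F(z)$. Therefore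
\[
|F(z)|\,|F(xy)-F(x)F(y)|\le\bigl(2\varepsilon\|x\|+\varepsilon|F(x)|\bigr)\|y\|\,\|z\|.
\]
With $z=a^{2^n}$ and $n\to\infty$ we find that $F$ is multiplicative. Then $\|F\|\le1$, which contradicts $|F(a)|>t\ge1$.

(ii) We have $|F(1)|\,|1-F(1)|\le\varepsilon$, which gives the last assertion and, by \eqref{eq:idem}, $|F(1)|\le2\varepsilon$ or $|F(1)-1|\le2\varepsilon$. If $|F(1)|\le2\varepsilon$, then $(1-2\varepsilon)|F(a)|\le|F(a)-F(a)F(1)|\le\varepsilon\|a\|$ for all $a$, so $\|F\|\le2\varepsilon$.
\end{proof}

In the first alternative $F$ is close to the zero functional, so only the second matters. We call an $\varepsilon$-multiplicative $F$ \emph{normalized} if $\varepsilon\le\frac18$ and $|F(1)-1|\le2\varepsilon$. Then $\|F\|\le\frac98\le2$ and $|F(1)|\ge\frac34$. For $\|u\|\le1$ put $u^\circ=\frac13(u-F(u)1)$. Then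
\begin{equation}\label{eq:circ}
\|u^\circ\|\le1,\qquad|F(u^\circ)|=\tfrac13|F(u)|\,|1-F(1)|\le\varepsilon .
\end{equation}

\subsection{Function algebras}

By a \emph{function algebra on a set $X$} we mean a closed subalgebra $A$ of $\ell^\infty(X)$, the algebra of all bounded complex functions on $X$ with the supremum norm, that contains the constants. The evaluations at points of $X$ belong to $\mathcal{M}_A$, and $\mathcal{M}_A$ is weak*-compact, being the weak*-closed subset of the unit ball of $A^*$ defined by multiplicativity and $\varphi(1)=1$. The algebra $A_Y$ is a function algebra on $\mathbb{D}\times Y$: it consists of the bounded functions $f(z,y)$ that are holomorphic in $z$ for each $y$. For a one-point set $Y$ it is $H^\infty$.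

\begin{lemma}\label{lem:compact}
Let $A$ be a function algebra on $X$, let $F\in A^*$ and $\delta>0$. Suppose that for every finite set $u_1,\dots,u_k$ in the unit ball of $A$ there is $x\in X$ with $|F(u_i)-u_i(x)|<\delta$ for all $i$. Then $\|F-\varphi\|\le\delta$ for some $\varphi\in\mathcal{M}_A$.
\end{lemma}

\begin{proof}
The sets $\{\varphi\in\mathcal{M}_A:|F(u)-\varphi(u)|\le\delta\}$, $\|u\|\le1$, are weak*-closed, and any finitely many of them contain a common point evaluation. By compactness they all have a common point $\varphi$.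
\end{proof}

If the hypothesis of Lemma~\ref{lem:compact} fails for a normalized $F$ with $3\delta$ in place of $\delta$, then by \eqref{eq:circ} the functions $f_i=u_i^\circ$ satisfy
\begin{equation}\label{eq:bad}
\|f_i\|\le1,\qquad|F(f_i)|\le\varepsilon\quad(1\le i\le k),\qquad\max_{1\le i\le k}|f_i(x)|\ge\delta\quad(x\in X).
\end{equation}
This is the configuration to be excluded: $F$ almost annihilates each $f_i$, and yet the $f_i$ are nowhere simultaneously small. There is no control on $k$.

The following lemma glues $k$ functions that $F$ almost annihilates into one such function, with a bound free of $k$. The sum $\sum f_ie_i$ would be the first candidate, but estimating it term by term commits the error $\varepsilon\|f_i\|\|e_i\|$ once for each $i$. The sum $\sum f_ie_i^2$ is an average of single products, and almost multiplicativity has to be used only once in each.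

\begin{lemma}\label{lem:signs}
Let $A$ be a function algebra on $X$ and $F$ a normalized $\varepsilon$-multiplicative functional on $A$. Let $f_i,e_i\in A$ $(1\le i\le k)$ satisfy $\|f_i\|\le1$, $|F(f_i)|\le\varepsilon$ and $\sum_i|e_i|\le M$ on $X$. Then $h=\sum_if_ie_i^2$ satisfies $\|h\|\le M^2$ and $|F(h)|\le7\varepsilon M^2$.
\end{lemma}

\begin{proof}
We have $|h|\le\sum_i|e_i|^2\le(\sum_i|e_i|)^2\le M^2$. For $\sigma\in\{\pm1\}^k$ let $U_\sigma=\sum_i\sigma_if_ie_i$ and $V_\sigma=\sum_i\sigma_ie_i$; both have norm at most $M$. The average of $\sigma_i\sigma_j$ over all $\sigma$ is $1$ for $i=j$ and $0$ otherwise. Hence the average of $U_\sigma V_\sigma$ is $h$, the average of $F(U_\sigma)F(V_\sigma)$ is $\sum_iF(f_ie_i)F(e_i)$, and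
\[
\Bigl|F(h)-\sum_iF(f_ie_i)F(e_i)\Bigr|\le\varepsilon M^2 .
\]
Now $|F(f_ie_i)|\le|F(f_i)|\,|F(e_i)|+\varepsilon M\le3\varepsilon M$. For suitable unimodular numbers $\lambda_i$ we have $\sum_i|F(e_i)|=F(\sum_i\lambda_ie_i)\le2M$. So $|F(h)|\le\varepsilon M^2+6\varepsilon M^2$.
\end{proof}

\subsection{The model case $\ell^\infty(X)$}\label{sub:model}

Let $A=\ell^\infty(X)$, let $F$ be normalized, and suppose that \eqref{eq:bad} holds. Choose for each $x$ an index $\iota(x)$ with $|f_{\iota(x)}(x)|\ge\delta$, and for $S\subset\{1,\dots,k\}$ let $\chi_S$ be the indicator function of $\{x:\iota(x)\in S\}$. Let $g_i=1/f_i$ where $\iota=i$ and $g_i=0$ elsewhere, so that $\|g_i\|\le1/\delta$ and $f_ig_i=\chi_{\{i\}}$. Note that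
\begin{equation}\label{eq:modelprod}
|F(f_ig_i)|\le|F(f_i)|\,|F(g_i)|+\varepsilon\|g_i\|\le3\varepsilon/\delta .
\end{equation}
The direct argument sums this over $i$: from $1=\sum_if_ig_i$ we get $\frac34\le3k\varepsilon/\delta$, which is a contradiction only if $\varepsilon<\delta/(4k)$. Here are two ways to do better.

\emph{Signs.} Lemma~\ref{lem:signs} with $e_i=\chi_{\{i\}}$ and $M=1$ gives $h=\sum_if_i\chi_{\{i\}}$ with $|F(h)|\le7\varepsilon$, $\|h\|\le 1$ and $|h|\ge\delta$ on $X$. Then $\frac34\le|F(h\cdot h^{-1})|\le7\varepsilon\cdot2/\delta+\varepsilon/\delta=15\varepsilon/\delta$, which is impossible for $\varepsilon<\delta/20$.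

\emph{Idempotents.} Since $\chi_S^2=\chi_S$, the number $F(\chi_S)$ is within $2\varepsilon$ of $0$ or of $1$ by \eqref{eq:idem}. Let $\mathcal{U}$ be the family of those $S$ for which it is within $2\varepsilon$ of $1$. If $S,S'\notin\mathcal{U}$ are disjoint, then $|F(\chi_{S\cup S'})|\le4\varepsilon<1-2\varepsilon$, so $S\cup S'\notin\mathcal{U}$. Thus $|F(\chi_{S\cup S'})|$ is again at most $2\varepsilon$: the error is reset at each step and does not accumulate. Since $\{1,\dots,k\}\in\mathcal{U}$, some singleton $\{i_0\}$ belongs to $\mathcal{U}$. Now \eqref{eq:modelprod} is needed for a single index: $\frac34\le|F(\chi_{\{i_0\}})|\le3\varepsilon/\delta$, which is impossible for $\varepsilon<\delta/4$.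

Both arguments use indicator functions, and $H^\infty$ has no good approximations to them: if $g\in H^\infty$ and $|g^2-g|\le\varepsilon<\frac14$ on $\mathbb{D}$, then by \eqref{eq:idem} and the connectedness of $\mathbb{D}$ the function $g$ is within $2\varepsilon$ of $0$ everywhere or within $2\varepsilon$ of $1$ everywhere. What $H^\infty$ does offer is the following. Along an interpolating sequence there are functions $e_i$ with prescribed values $0$ and $1$ and with $\sum_i|e_i|\le M$, so the first device works near finitely many such sequences. And a smoothed indicator function can be corrected to a bounded holomorphic function if its $\bar\partial$-derivative lives on a thin set. So we cut the disk into pieces $\{\iota=i\}$ whose borders lie in a thin set $N$, show by the first device that $F$ does not see $N$, and run the second device on $\mathbb{D}\setminus N$.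

\section{Reduction to a construction in the disk}\label{sec:reduction}

Since it costs nothing, we work with $A_Y$ and $X=\mathbb{D}\times Y$. A reader interested only in Theorem~\ref{thm:main} may take $Y$ to be a point, $X=\mathbb{D}$ and $A_Y=H^\infty$.

\medskip\noindent\textbf{Corona theorem} (Carleson). \emph{For $n\ge1$ and $\eta>0$ there is a constant $C(n,\eta)$ with the following property. If $v_1,\dots,v_n\in H^\infty$, $\|v_j\|\le1$ and $\max_j|v_j|\ge\eta$ on $\mathbb{D}$, then there are $g_j\in H^\infty$ with $\sum_jv_jg_j=1$ and $\|g_j\|\le C(n,\eta)$.}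

\medskip
The same statement, with the same constant, holds for $A_Y$ and $X$: solve the equation for each $y\in Y$ separately. It yields the analogue of the direct argument of Section~\ref{sub:model}.

\begin{lemma}\label{lem:finite}
Let $n\ge1$, $\gamma>0$ and $\varepsilon_1(n,\gamma)=\min\{\frac18,\,1/(5nC(n,\gamma/3))\}$. If $F$ is a normalized $\varepsilon$-multiplicative functional on $A_Y$ with $\varepsilon\le\varepsilon_1(n,\gamma)$, and $u_1,\dots,u_n$ lie in the unit ball of $A_Y$, then some $x\in X$ satisfies $|u_j(x)-F(u_j)|<\gamma$ for all $j$.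
\end{lemma}

\begin{proof}
Otherwise $\max_j|u_j^\circ|\ge\gamma/3$ on $X$, and there are $g_j\in A_Y$ with $\sum_ju_j^\circ g_j=1$ and $\|g_j\|\le C(n,\gamma/3)$. By \eqref{eq:circ},
\[
\tfrac34\le|F(1)|\le\sum_j\bigl(|F(u_j^\circ)|\,|F(g_j)|+\varepsilon\|g_j\|\bigr)\le3n\,C(n,\gamma/3)\,\varepsilon\le\tfrac35,
\]
which is false.
\end{proof}

Lemma~\ref{lem:finite} will be applied only to a number of functions that depends on $\delta$ alone. These functions come from the next proposition, in which no functional appears.

\begin{proposition}\label{prop:construction}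
For every $0<\delta\le1$ there are an integer $L\ge1$ and constants $M,C_0\ge1$, depending only on $\delta$, with the following property. Let $k\ge1$ and let $f_1,\dots,f_k\in H^\infty$ satisfy $\|f_i\|\le1$ and $\max_i|f_i|\ge\delta$ on $\mathbb{D}$. Then there are a set $N\subset\mathbb{D}$, a map $\iota:\mathbb{D}\to\{1,\dots,k\}$, and functions $e_{l,i}\in H^\infty$ $(1\le l\le L,\ 1\le i\le k)$ and $G_S\in H^\infty$ $(S\subset\{1,\dots,k\})$ such that, with
\[
h_l=\sum_{i=1}^kf_ie_{l,i}^2,\qquad H=\max_{1\le l\le L}|h_l|,
\]
and with $\chi_S$ the indicator function of $\{z:\iota(z)\in S\}$, the following hold.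
\begin{itemize}
\item[(A)] $|f_{\iota(z)}(z)|\ge\delta/4$ for $z\in\mathbb{D}\setminus N$.
\item[(B)] $\sum_i|e_{l,i}|\le M$ on $\mathbb{D}$ for each $l$, and $H\ge\delta/2$ on $N$.
\item[(C)] $\|G_S\|\le C_0$, and $|G_S-\chi_S|\le C_0H$ on $\mathbb{D}\setminus N$, for each $S$.
\end{itemize}
\end{proposition}

Properties (A), (B), (C) are proved in Sections~\ref{sec:stopping}, \ref{sec:large} and \ref{sec:dbar}. We show now that they exclude the configuration \eqref{eq:bad}.

\begin{proposition}\label{prop:key}
For every $0<\delta\le1$ there is $\varepsilon(\delta)\in(0,\frac18]$ such that \eqref{eq:bad} cannot hold for a nonempty set $Y$, a normalized $\varepsilon$-multiplicative functional $F$ on $A_Y$ with $\varepsilon\le\varepsilon(\delta)$, an integer $k\ge1$, and $f_1,\dots,f_k\in A_Y$.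
\end{proposition}

\begin{proof}
Let $L,M,C_0$ be as in Proposition~\ref{prop:construction} and put
\[
M_0=\max(M^2,C_0),\quad\gamma=\min\Bigl\{\frac{\delta}{16},\frac1{4(2C_0+1)}\Bigr\},\quad\varepsilon(\delta)=\min\Bigl\{\frac{\gamma}{7M^2},\ \varepsilon_1\Bigl(L+3,\frac{\gamma}{M_0}\Bigr)\Bigr\}.
\]
Suppose that \eqref{eq:bad} holds. Apply Proposition~\ref{prop:construction} to $f_1(\cdot,y),\dots,f_k(\cdot,y)$ for each $y\in Y$. Since $L,M,C_0$ are the same for all $y$, the results assemble to a set $N\subset X$, a map $\iota:X\to\{1,\dots,k\}$ and elements $e_{l,i},h_l,G_S$ of $A_Y$ that satisfy (A), (B), (C) on $X$. By (B) and Lemma~\ref{lem:signs}, $\|h_l\|\le M^2$ and $|F(h_l)|\le7\varepsilon M^2\le\gamma$.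

\emph{Claim: if $g_1,g_2,g_3$ are chosen among the functions $G_S$ and $f_i$, repetitions allowed, there is $x\in X\setminus N$ with $H(x)<2\gamma$ and $|F(g_j)-g_j(x)|<\gamma$ for $j=1,2,3$.} Apply Lemma~\ref{lem:finite} with tolerance $\gamma/M_0$ to the $L+3$ functions $h_l/M_0$ and $g_j/M_0$, which lie in the unit ball. The resulting point $x$ has $|F(g_j)-g_j(x)|<\gamma$ and $|h_l(x)|<\gamma+|F(h_l)|\le2\gamma$ for all $l$. Since $2\gamma<\delta/2$, property (B) gives $x\notin N$. This is the sense in which $F$ does not see $N$.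

Let $\mathcal{U}=\{S\subset\{1,\dots,k\}:|F(G_S)-1|\le\frac14\}$. If $G_S$ is one of the functions $g_j$ in the claim, then (C) gives $|F(G_S)-\chi_S(x)|<\gamma+2C_0\gamma\le\frac14$. As $\chi_S(x)\in\{0,1\}$, this means that
\begin{equation}\label{eq:iff}
S\in\mathcal{U}\iff\iota(x)\in S .
\end{equation}
Taking $S=\{1,\dots,k\}$ we see that $\{1,\dots,k\}\in\mathcal{U}$. If $S,S'\notin\mathcal{U}$, apply the claim to $G_S,G_{S'},G_{S\cup S'}$: by \eqref{eq:iff}, $\iota(x)\notin S$ and $\iota(x)\notin S'$, so $S\cup S'\notin\mathcal{U}$. If no singleton were in $\mathcal{U}$, then by induction $\{1,\dots,k\}$ would not be in $\mathcal{U}$. So $\{i_0\}\in\mathcal{U}$ for some $i_0$.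

Apply the claim to $G_{\{i_0\}}$ and $f_{i_0}$. We get $x\in X\setminus N$ with $\iota(x)=i_0$ and $|f_{i_0}(x)|<\gamma+\varepsilon\le2\gamma<\delta/4$. This contradicts (A).
\end{proof}

In the model case the step from $S,S'$ to $S\cup S'$ used the additivity of $S\mapsto\chi_S$. Proposition~\ref{prop:construction} asserts no additivity of $S\mapsto G_S$, and none is needed, because the point $x$ is allowed to depend on the three sets under comparison.

\begin{proof}[Proof of Theorem~\ref{thm:main} and Theorem~\ref{thm:supp}(a),\,(b)]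
Let $0<\delta\le1$; larger values of $\delta$ reduce to this case. If $F$ is a normalized $\varepsilon$-multiplicative functional on $A_Y$ with $\varepsilon\le\varepsilon(\delta/6)$ and $u_1,\dots,u_k$ lie in the unit ball, then Proposition~\ref{prop:key} and \eqref{eq:circ} give a point $x\in X$ with $\max_i|u_i^\circ(x)|<\delta/6$, that is,
\begin{equation}\label{eq:uniform}
|F(u_i)-u_i(x)|<\delta/2\qquad(1\le i\le k).
\end{equation}
Put $\varepsilon=\min\{\varepsilon(\delta/6),\delta/3\}$, which does not depend on $Y$, and let $F$ be $\varepsilon$-multiplicative on $A_Y$. By Lemma~\ref{lem:basic}, either $\|F-0\|\le2\varepsilon<\delta$, or $F$ is normalized, and then \eqref{eq:uniform} and Lemma~\ref{lem:compact} give $\varphi\in\mathcal{M}_{A_Y}$ with $\|F-\varphi\|\le\delta/2$. This proves (a), and Theorem~\ref{thm:main} is the case of a one-point set $Y$. If $|F(1)|\ge\frac12$, then $F$ is normalized by Lemma~\ref{lem:basic}(ii), and \eqref{eq:uniform} for a one-point set $Y$ is (b).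
\end{proof}

\section{Dyadic geometry and Carleson measures}\label{sec:dyadic}

This section fixes the meaning of ``thin''. Let $\mathbb{T}=\partial\mathbb{D}$, let $m$ be the normalized Lebesgue measure on $\mathbb{T}$, and let $dA$ be the area measure. For an arc $I$ write $|I|=m(I)$, so that $I$ has angular length $2\pi|I|$. The space $H^1$ consists of the holomorphic $u$ on $\mathbb{D}$ with $\|u\|_{H^1}=\sup_{r<1}\int_{\mathbb{T}}|u(r\xi)|\,dm(\xi)<\infty$. Functions in $H^1\supset H^\infty$ have radial limits almost everywhere; they are identified on $\mathbb{T}$ with these limits, are recovered from them by the Cauchy and Poisson formulas, and their $H^1$ (respectively $H^\infty$) norm equals the norm of the boundary function in $L^1(m)$ (respectively $L^\infty(m)$). For $a\in\mathbb{D}$ the map $b_a(z)=\frac{a-z}{1-\bar az}$ is an involution of $\mathbb{D}$ with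
\begin{equation}\label{eq:mobius}
1-|b_a(z)|^2=\frac{(1-|a|^2)(1-|z|^2)}{|1-\bar az|^2},
\end{equation}
and $\rho(z,w)=|b_z(w)|$ is the pseudohyperbolic distance. The letter $C$ denotes absolute constants, and $C(\delta)$, $C(\eta)$ constants depending only on the indicated parameter; none depends on $k$.

\subsection{Boxes and packing}

For an arc $I$ with $|I|<1$ let $Q_I=\{z\in\mathbb{D}\setminus\{0\}:z/|z|\in I,\ 1-|z|\le|I|\}$, and let $Q_{\mathbb{T}}=\mathbb{D}$. A positive measure $\nu$ on $\mathbb{D}$ is a \emph{Carleson measure with constant $\Lambda$} if $\nu(Q_I)\le\Lambda|I|$ for all such arcs.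

The \emph{dyadic arcs of level $n\ge0$} are the arcs $\{e^{i\theta}:2\pi j2^{-n}\le\theta<2\pi(j+1)2^{-n}\}$, $0\le j<2^n$; they have $|J|=2^{-n}$, and two dyadic arcs are either disjoint or nested. The \emph{top half} of $Q_J$ is $T(J)=\{z\in Q_J:1-|z|>|J|/2\}$; thus $T(\mathbb{T})=\{|z|<\frac12\}$. The sets $T(J)$ partition $\mathbb{D}$, and $Q_I$ is the disjoint union of the $T(J)$ with $J\subset I$. Two points of $T(J)$, $J\ne\mathbb{T}$, are joined by a radial segment of length at most $|J|/2$ and a circular arc of length at most $2\pi|J|$, so in all cases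
\begin{equation}\label{eq:size}
\operatorname{diam}T(J)\le7|J|,\qquad\operatorname{area}T(J)\le\pi|J|^2 .
\end{equation}

Dyadic boxes suffice to test the Carleson condition:
\begin{equation}\label{eq:dyadicsuff}
\nu(Q_I)\le\Lambda|I|\ \text{ for all dyadic }I\quad\Longrightarrow\quad\nu\text{ is Carleson with constant }4\Lambda .
\end{equation}
Indeed, given an arc $I'$, choose $n$ with $2^{-n-1}<|I'|\le2^{-n}$. Then $I'$ is covered by two dyadic arcs of level $n$, and $Q_{I'}$ lies in the union of their boxes, which has mass at most $2\Lambda2^{-n}\le4\Lambda|I'|$.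

A family $\mathcal{F}$ of dyadic arcs has \emph{packing constant $\Lambda$} if $\sum_{J\in\mathcal{F},\,J\subset K}|J|\le\Lambda|K|$ for every dyadic $K$. A thin set will be a union of top halves $T(J)$ over such a family. The arcs of $p$ consecutive levels form a family with packing constant $p$; the family of all dyadic arcs has none, so $\mathbb{D}$ itself is not thin. If a measure gives mass at most $c|J|$ to $T(J)$ for $J\in\mathcal{F}$ and no mass to the other top halves, then by \eqref{eq:dyadicsuff} it is Carleson with constant $4c\Lambda$. Carleson measures enter through two theorems.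

\medskip\noindent\textbf{Interpolation theorem} (Carleson, P.~Beurling). \emph{For $a>0$ and $\Lambda>0$ there is $M=M(a,\Lambda)\ge1$ with the following property. If $(w_n)$ is a finite or infinite sequence in $\mathbb{D}$ with $\rho(w_n,w_{n'})\ge a$ for $n\ne n'$, and $\sum_n(1-|w_n|)\delta_{w_n}$ is a Carleson measure with constant $\Lambda$ (here $\delta_w$ is the unit mass at $w$), then there are $E_n\in H^\infty$ with $E_n(w_n)=1$, $E_n(w_{n'})=0$ for $n'\ne n$, and $\sum_n|E_n|\le M$ on $\mathbb{D}$.}

\medskip\noindent\textbf{Carleson embedding theorem.} \emph{If $\nu$ is a Carleson measure with constant $\Lambda$, then $\int|u|\,d\nu\le C\Lambda\|u\|_{H^1}$ for all $u\in H^1$.}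

\subsection{Neighbors}

Dyadic arcs $J\ne J'$ are \emph{neighbors} if $|J'|/|J|\in\{\frac12,1,2\}$ and $\bar J\cap\bar J'\ne\emptyset$. An arc has at most $8$ neighbors: at most $2$ of twice its length, $2$ of the same length, and $4$ of half its length. Put
\[
s(z)=\frac{1-|z|^2}{16}\le\frac{1-|z|}8,\qquad\Delta_z=\{w:|w-z|<s(z)\}\subset\mathbb{D}.
\]
We use twice the following fact: if $|w-z|<|z|$, then $w\neq0$ and the angle $\alpha$ between $z$ and $w$ satisfies
\begin{equation}\label{eq:angle}
\alpha\le\frac\pi2\cdot\frac{|w-z|}{|z|},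
\end{equation}
because $\alpha<\pi/2$, $|z|\sin\alpha\le|w-z|$ and $\sin\alpha\ge2\alpha/\pi$.

\begin{lemma}\label{lem:nbr}
Let $z\in T(J)$ and $w\in T(J')$.
\begin{itemize}
\item[(i)] If $w\in\Delta_z$, then $J'=J$ or $J'$ is a neighbor of $J$.
\item[(ii)] If $J\ne J'$ and $J,J'$ are not neighbors, then $\rho(z,w)\ge\frac1{17}$.
\end{itemize}
\end{lemma}

\begin{proof}
(i) Let $J,J'$ have levels $n,n'$. Since $2^{-n-1}<1-|z|\le2^{-n}$ and $1-|w|$ lies between $\frac78(1-|z|)$ and $\frac98(1-|z|)$, we have $2^{-n-2}<1-|w|<2^{-n+1}$, so $n'\in\{n-1,n,n+1\}$. It remains to show that $\bar J\cap\bar J'\ne\emptyset$, or $J=J'$. If $n=0$, then $\bar J=\mathbb{T}$. If $n\ge1$, then $|z|\ge\frac12$ and $|w-z|<2^{-n}/8$, so by \eqref{eq:angle} the angle between $z$ and $w$ is less than $\pi2^{-n}$, the angular length of an arc of level $n+1$. Let $J''$ be the arc of level $n+1$ containing $w/|w|$; then $J''\subset J'$. If $\bar J''$ and $\bar J$ were disjoint, then, $J$ being a union of arcs of level $n+1$, a full arc of level $n+1$ would separate them on each side,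 and the angle between $w/|w|\in J''$ and $z/|z|\in J$ would be at least $\pi2^{-n}$. So $\bar J'\supset\bar J''$ meets $\bar J$.

(ii) By (i), $|z-w|\ge s(z)$. Since $|1-\bar zw|\le(1-|z|^2)+|z-w|=16s(z)+|z-w|$, we get $\rho(z,w)\ge|z-w|/(16s(z)+|z-w|)\ge\frac1{17}$.
\end{proof}

\section{The index function and the exceptional set}\label{sec:stopping}

From now on $\delta$ and $f_1,\dots,f_k$ are as in Proposition~\ref{prop:construction}. We need an index $\iota(z)$ with $|f_{\iota(z)}(z)|$ large, which changes only across a thin set. Choosing on each $T(J)$ some function that is large there is not good enough, since the choice may change from every box to the next. Instead we keep the same function over a large region, for as long as its boundary means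
\[
\langle f\rangle_J=\frac1{|J|}\int_Jf\,dm
\]
stay large. Means are the right quantity to follow for two reasons. A mean over an arc is a weighted sum of means over subarcs, which will force the regions to be large; and for a single function the values on $T(J)$ are close to $\langle f\rangle_J$ outside a thin set.

\subsection{Values and boundary means of one function}

\begin{lemma}\label{lem:osc}
Let $f\in H^\infty$, $\|f\|\le1$ and $0<\eta\le1$. The family $\mathfrak{B}(f,\eta)$ of dyadic arcs $J$ with $\sup_{T(J)}|f-\langle f\rangle_J|>\eta$ has a packing constant $C(\eta)$.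
\end{lemma}

\begin{proof}
The measure $d\nu=|f'(z)|^2(1-|z|^2)\,dA$ satisfies a Carleson condition, and each $J\in\mathfrak{B}(f,\eta)$ accounts for an amount $c(\eta)|J|$ of its mass.

\emph{Step 1: $\nu(\{z\in\mathbb{D}:|z-x|<r\})\le4\pi r$ for $x\in\mathbb{T}$, $r>0$.} For $f=\sum a_nz^n$, integration in polar coordinates gives $\nu(\mathbb{D})=\pi\sum\frac n{n+1}|a_n|^2\le\pi$, which settles the case $r>1$. Apply this bound to $f\circ b_a$ and change variables by the involution $b_a$: we get $\int|f'|^2(1-|b_a|^2)\,dA\le\pi$. Let $r\le1$, $a=(1-r)x$ and $|z-x|<r$. Then $|1-\bar az|\le|1-\bar xz|+r|z|\le2r$ and $1-|a|^2\ge r$, so $1-|b_a(z)|^2\ge(1-|z|^2)/(4r)$ by \eqref{eq:mobius}. The bound follows.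

\emph{Step 2: a disk of mass $c(\eta)|J|$.} Let $J\in\mathfrak{B}(f,\eta)$ have level $n$. Put $t=\eta/2\le\frac12$ and $r=1-t2^{-n}\ge\frac12$, and let $\mu$ be the mean of $f(re^{i\theta})$ over $e^{i\theta}\in J$. If $n=0$, then $\mu=\langle f\rangle_J=f(0)$. If $n\ge1$, apply Cauchy's theorem to $f(Rz)/z$ on the sector $\{r\le|z|\le1,\ z/|z|\in\bar J\}$ and let $R\uparrow1$. On the circular sides $dz/z=i\,d\theta$, and each radial side contributes at most $\log(1/r)\le(1-r)/r\le2t2^{-n}$. Hence
\[
|\langle f\rangle_J-\mu|\le\frac{2\log(1/r)}{2\pi2^{-n}}\le\frac{4t}{2\pi}\le t .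
\]
Choose $z\in T(J)$ with $|f(z)-\langle f\rangle_J|>\eta$. Then $|f(z)-\mu|>\eta/2$, so $|f(z)-f(re^{i\theta})|>\eta/2$ for some $e^{i\theta}\in J$. Join $z$ radially to the circle $|w|=r$ and then to $re^{i\theta}$ along that circle over $\bar J$. The path has length at most $(1+2\pi)2^{-n}<\frac{15}2 2^{-n}$, so it contains a point $w=w_J$ with $|f'(w)|\ge\eta2^n/15$. Moreover $t2^{-n}\le1-|w|\le2^{-n}$, and $w/|w|\in\bar J$ unless $w=0$, which can occur only for $n=0$. Let $D_J$ be the open disk with center $w$ and radius $t2^{-n}/2$. On $D_J$,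
\begin{equation}\label{eq:DJ}
t2^{-n}/2\le1-|\zeta|\le2\cdot2^{-n}.
\end{equation}
The mean of the subharmonic function $|f'|^2$ over $D_J$ is at least $|f'(w)|^2$, so
\[
\nu(D_J)\ge\pi\frac{t^24^{-n}}4\cdot\frac{\eta^24^n}{225}\cdot\frac{t2^{-n}}2=c(\eta)|J|,\qquad c(\eta)=\frac{\pi\eta^5}{14400}.
\]

\emph{Step 3: bounded overlap.} Fix $\zeta\in\mathbb{D}$. By \eqref{eq:DJ}, $\zeta\in D_J$ forces $\frac12(1-|\zeta|)\le2^{-n}\le\frac2t(1-|\zeta|)$, so at most $1+\log_2(4/t)$ levels $n$ occur. A level $n\le2$ has at most $4$ arcs. For $n\ge3$ we have $|w|\ge\frac78$ and $|w-\zeta|<2^{-n}/4$, so by \eqref{eq:angle} the angle between $w$ and $\zeta$ is at most $\frac\pi72^{-n}<2^{-n}$. Hence $\bar J$ meets the open arc of angular length $2\cdot2^{-n}$ centered at $\zeta/|\zeta|$. This arc is shorter than an arc of level $n$, so it contains at most one endpoint of level $n$ and meets at most $2$ closed arcs of level $n$. Thus $\zeta$ lies in at most $C_1(\eta)=4(1+\log_2(8/\eta))$ of the disks $D_J$.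

\emph{Step 4: summation.} Let $K$ be dyadic with center $x_K$ (take $x_{\mathbb{T}}=-1$), let $J\subset K$ and $\zeta\in D_J$. If $w\ne0$, then $|\zeta-x_K|\le|\zeta-w|+(1-|w|)+|w/|w|-x_K|\le(\frac14+1+\pi)|K|<6|K|$. If $w=0$, then $K=\mathbb{T}$ and $|\zeta-x_K|<2$. By Steps 1--3, $c(\eta)\sum_{J\in\mathfrak{B}(f,\eta),\,J\subset K}|J|\le C_1(\eta)\cdot24\pi|K|$.
\end{proof}

The union of the families $\mathfrak{B}(f_i,\eta)$ over all $i$ has a packing constant $kC(\eta)$, which is useless to us. Below, each $f_i$ is examined only in the regions to which it is assigned.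

\subsection{The stopping time}

The hypothesis $\max_i|f_i|\ge\delta$ concerns values in $\mathbb{D}$. To start a stopping time inside an arc $I$ we convert it into a statement on means: a value at a point very close to the center of $I$ is a Poisson average that is concentrated on $I$ and nearly constant on short subarcs.

\begin{lemma}\label{lem:start}
There is an integer $p=p(\delta)\ge1$ such that every dyadic arc $I$ contains a dyadic arc $J$ with $|J|=2^{-p}|I|$ and $|\langle f_i\rangle_J|\ge\frac34\delta$ for some $i$.
\end{lemma}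

\begin{proof}
Let $\kappa=\delta/16$, let $x_I$ be the center of $I$, and put $r=1-\kappa|I|\ge\frac12$, $z'=rx_I$. With $\theta\in[-\pi,\pi]$ the angle measured from $x_I$, the Poisson kernel of $z'$ is $P=(1-r^2)/|e^{i\theta}-r|^2$. We have $1-r^2\le2\kappa|I|$ and $|e^{i\theta}-r|^2\ge4r\sin^2\frac\theta2\ge2\theta^2/\pi^2$, so
\[
\int_{\mathbb{T}\setminus I}P\,dm\le2\kappa|I|\cdot\frac{\pi^2}2\cdot\frac1{2\pi}\cdot2\int_{\pi|I|}^\infty\frac{d\theta}{\theta^2}=\kappa .
\]
Choose $i$ with $|f_i(z')|\ge\delta$. Since $f_i(z')=\int_{\mathbb{T}}f_iP\,dm$, we get $|\int_If_iP\,dm|\ge\frac{15}{16}\delta$. Next, $|\sin\theta|=|\operatorname{Im}(e^{i\theta}-r)|\le|e^{i\theta}-r|$ gives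
\[
|\partial_\theta\log P|=\frac{2r|\sin\theta|}{|e^{i\theta}-r|^2}\le\frac2{|e^{i\theta}-r|}\le\frac2{\kappa|I|}.
\]
Choose $p\ge1$ with $\exp(4\pi2^{-p}/\kappa)\le1+\frac\delta{16}$. On each dyadic $J\subset I$ with $|J|=2^{-p}|I|$ we then have $\sup_JP\le(1+\frac\delta{16})\inf_JP$, hence $|P-\langle P\rangle_J|\le\frac\delta{16}P$. Replacing $P$ by $\langle P\rangle_J$ on each such $J$ changes $\int_If_iP\,dm$ by at most $\frac\delta{16}$, so $|\sum_J\langle P\rangle_J|J|\langle f_i\rangle_J|\ge\frac78\delta$. As $\sum_J\langle P\rangle_J|J|=\int_IP\,dm\le1$, some $J$ has $|\langle f_i\rangle_J|\ge\frac78\delta$.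
\end{proof}

For every dyadic $I$ fix an arc $J(I)$ and an index $i(I)$ as in Lemma~\ref{lem:start}. Let $\mathcal{S}(I)$ be the set of maximal dyadic arcs $K\subsetneq J(I)$ with $|\langle f_{i(I)}\rangle_K|<\delta/2$; these are the places where $f_{i(I)}$ stops being useful. The \emph{children} of $I$ are the elements of
\[
\operatorname{ch}(I)=\{J'\subset I\text{ dyadic}:|J'|=2^{-p}|I|,\ J'\ne J(I)\}\cup\mathcal{S}(I).
\]
They are pairwise disjoint proper subarcs of $I$, and they leave a definite part of $I$ uncovered. Indeed, the uncovered part is $Z=J(I)\setminus\bigcup\mathcal{S}(I)$, and since $|f_{i(I)}|\le1$,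
\[
\tfrac34\delta|J(I)|\le\Bigl|\int_{J(I)}f_{i(I)}\,dm\Bigr|\le\sum_{K\in\mathcal{S}(I)}\tfrac\delta2|K|+m(Z)\le\tfrac\delta2|J(I)|+m(Z).
\]
Therefore
\begin{equation}\label{eq:decay}
\sum_{K\in\operatorname{ch}(I)}|K|\le(1-\beta)|I|,\qquad\beta=2^{-p}\delta/4 .
\end{equation}
The gap between the starting threshold $\frac34\delta$ and the stopping threshold $\frac12\delta$ is what makes $\beta$ positive.

Let $\mathcal{G}_0=\{\mathbb{T}\}$, $\mathcal{G}_{j+1}=\bigcup_{I\in\mathcal{G}_j}\operatorname{ch}(I)$ and $\mathcal{G}=\bigcup_j\mathcal{G}_j$. For a dyadic arc $J$ let $\widehat J$ be the smallest element of $\mathcal{G}$ containing $J$, and define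
\[
\iota(z)=i(\widehat J)\qquad\text{for }z\in T(J).
\]
Thus $\iota=i(I)$ on the region $\bigcup\{T(J):\widehat J=I\}$ shown in Figure~\ref{fig:region}.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[yscale=0.85]
\fill[gray!30] (0,0) rectangle (8,4);
\filldraw[fill=white] (4,0) rectangle (8,2);
\filldraw[fill=white] (0,0) rectangle (2,1);
\filldraw[fill=white] (3,0) rectangle (4,0.5);
\filldraw[fill=white] (2,0) rectangle (2.5,0.25);
\draw (0,0) rectangle (8,4);
\draw[dashed] (0,2) -- (4,2);
\draw[dashed] (2,1) -- (4,1);
\node at (4,3) {$T(I)$};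
\node at (2,1.5) {$T(J(I))$};
\draw[very thick] (0,-0.25) -- (4,-0.25) node[midway,below] {$J(I)$};
\draw[very thick] (0,-1.1) -- (8,-1.1) node[midway,below] {$I$};
\end{tikzpicture}
\caption{The box $Q_I$ over an arc $I\in\mathcal{G}$, drawn for $p=1$ with the argument of $z$ horizontal and $1-|z|$ vertical. The white boxes are the $Q_K$ over the children $K$ of $I$: the sibling of $J(I)$ on the right, and three stopping arcs inside $J(I)$, on which the mean of $f_{i(I)}$ has modulus less than $\delta/2$. On the shaded region the index $\iota$ equals $i(I)$.}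
\label{fig:region}
\end{figure}

\begin{lemma}\label{lem:G}
\begin{itemize}
\item[(i)] $\mathcal{G}$ has packing constant $1/\beta$.
\item[(ii)] If $J$ is dyadic and $|J|\le2^{-p}|\widehat J|$, then $|\langle f_{i(\widehat J)}\rangle_J|\ge\delta/2$.
\end{itemize}
\end{lemma}

\begin{proof}
(i) By induction on $j$, the arcs of $\mathcal{G}_j$ are pairwise disjoint. Let $K\in\mathcal{G}_j$, $I\in\mathcal{G}_{j'}$ and $K\subsetneq I$. If $j'\ge j$, the ancestor of $I$ in $\mathcal{G}_j$ (or $I$ itself) meets $K$, so it equals $K$, and $K\supset I$, a contradiction. So $j'<j$, and the ancestor of $K$ in $\mathcal{G}_{j'}$ meets $I$, so it equals $I$. Thus every element of $\mathcal{G}$ strictly contained in $I\in\mathcal{G}$ is a descendant of $I$, and by \eqref{eq:decay} the elements of $\mathcal{G}$ contained in $I$ have total length at most $\sum_{j\ge0}(1-\beta)^j|I|=|I|/\beta$. Given a dyadic $K_0$, sum this over the maximal elements of $\mathcal{G}$ inside $K_0$, which are disjoint.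

(ii) Let $I=\widehat J$. By minimality $J$ lies in no child of $I$. The dyadic arc of length $2^{-p}|I|$ that contains $J$ is therefore $J(I)$. If $|\langle f_{i(I)}\rangle_J|<\delta/2$, then $J\ne J(I)$, so $J\subsetneq J(I)$ would lie in an element of $\mathcal{S}(I)$, which is a child.
\end{proof}

\subsection{The exceptional set}

Three kinds of boxes have to be discarded: those where the assigned function is far from its mean, those where the mean is not yet known to be large, and those at the border between two regions. Let $\mathcal{N}=\mathcal{N}_1\cup\mathcal{N}_2\cup\mathcal{N}_3$ with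
\begin{align*}
\mathcal{N}_1&=\{J:J\in\mathfrak{B}(f_{i(\widehat J)},\delta/4)\},\\
\mathcal{N}_2&=\{J:|J|>2^{-p}|\widehat J|\},\\
\mathcal{N}_3&=\{J:\text{some neighbor }J'\text{ of }J\text{ has }\widehat{J'}\ne\widehat J\},
\end{align*}
and put $N=\bigcup_{J\in\mathcal{N}}T(J)$.

\emph{Property (A).} Let $z\in T(J)$ with $J\notin\mathcal{N}$, and $i=\iota(z)=i(\widehat J)$. Since $J\notin\mathcal{N}_2$, Lemma~\ref{lem:G}(ii) gives $|\langle f_i\rangle_J|\ge\delta/2$. Since $J\notin\mathcal{N}_1$, we have $|f_i(z)-\langle f_i\rangle_J|\le\delta/4$. Hence $|f_i(z)|\ge\delta/4$.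

\begin{lemma}\label{lem:N}
$\mathcal{N}$ has a packing constant $\Lambda=\Lambda(\delta)$.
\end{lemma}

\begin{proof}
Fix a dyadic $K_0$. If $J\subset K_0$, then either $\widehat J\subset K_0$ or $\widehat J\supsetneq K_0$. In the second case $\widehat J=\widehat{K_0}$, because $\widehat J\in\mathcal{G}$ contains $K_0$ and $\widehat{K_0}\in\mathcal{G}$ contains $J$. We group the arcs $J\subset K_0$ according to $\widehat J$.

\emph{The family $\mathcal{N}_1$.} For $I\in\mathcal{G}$, $I\subset K_0$, the arcs $J\in\mathcal{N}_1$ with $\widehat J=I$ lie in $I$ and belong to $\mathfrak{B}(f_{i(I)},\delta/4)$, so their total length is at most $C(\delta)|I|$ by Lemma~\ref{lem:osc}. The remaining $J\subset K_0$ in $\mathcal{N}_1$ belong to the single family $\mathfrak{B}(f_{i(\widehat{K_0})},\delta/4)$ and have total length at most $C(\delta)|K_0|$. By Lemma~\ref{lem:G}(i) the sum is at most $C(\delta)(1/\beta+1)|K_0|$.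

\emph{The family $\mathcal{N}_2$.} The arcs $J\in\mathcal{N}_2$ with $\widehat J=I$ satisfy $2^{-p}|I|<|J|\le|I|$, so they belong to at most $p$ levels. Their total length is at most $p|I|$ if $I\subset K_0$, and those contained in $K_0$ have total length at most $p|K_0|$ if $I=\widehat{K_0}$. The sum is at most $p(1/\beta+1)|K_0|$.

\emph{The family $\mathcal{N}_3$.} For dyadic $K\ne\mathbb{T}$ let $\partial K$ be the set of dyadic $W\subset K$ that have an endpoint in common with $K$. It consists of $K$ and of two arcs on each finer level, so $\sum_{W\in\partial K}|W|=3|K|$. Let $\mathcal{E}=\bigcup_{K\in\mathcal{G}\setminus\{\mathbb{T}\}}\partial K$.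

First, $\mathcal{E}$ has packing constant $3/\beta+3$. Let $K_1$ be dyadic, $W\in\partial K$ with $K\in\mathcal{G}\setminus\{\mathbb{T}\}$, and $W\subset K_1$. The arcs $W$ with $K\subset K_1$ have total length at most $3|K_1|/\beta$. Otherwise $K\supsetneq K_1$; the common endpoint of $W$ and $K$ lies in $\bar K_1$ but not in the interior of $K_1\subset K$, so it is an endpoint of $K_1$ and $W\in\partial K_1$. These $W$ have total length at most $3|K_1|$.

Second, if $J,J'$ are neighbors and $\widehat J\ne\widehat{J'}$, then $J\in\mathcal{E}$ or $J'\in\mathcal{E}$. If $\widehat J\supset J'$ and $\widehat{J'}\supset J$, minimality gives $\widehat J=\widehat{J'}$. So, after exchanging the names, $K=\widehat J$ does not contain $J'$; in particular $K\ne\mathbb{T}$. If $J'$ meets $K$, then $J'\supsetneq K\supset J$, and $|J'|\le2|J|$ forces $J=K$. If $J'\cap K=\emptyset$, then $\bar J'$ misses the interior of $K$, so a common point of $\bar J$ and $\bar J'$ is an endpoint of $K$ and of $J$. In both cases $J\in\partial K$.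

Consequently each $J\in\mathcal{N}_3$ equals or neighbors some $W\in\mathcal{E}$. If $J\subset K_0$, then $|W|\le2|K_0|$ and $\bar W$ meets $\bar K_0$, so $W$ lies in a dyadic arc of length $\min(1,2|K_0|)$ whose closure meets $\bar K_0$; there are at most two such arcs. The arcs $W$ that occur thus have total length at most $4(3/\beta+3)|K_0|$. Each $W$ serves at most $9$ arcs $J$, each with $|J|\le2|W|$. The sum over $\mathcal{N}_3$ is at most $72(3/\beta+3)|K_0|$.
\end{proof}

\section{Functions that are large on the exceptional set}\label{sec:large}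

We prove property (B). The packing condition lets us cover $N$ by small pseudohyperbolic neighborhoods of a bounded number of interpolating sequences, and each sequence produces one function $h_l$.

Let $M=M(\frac1{17},4\Lambda)$ be the constant of the interpolation theorem, and let $\tau=\delta/(4M^2)$.

\emph{Nets.} For $z,w\in T(J)$ we have $|1-\bar zw|\ge1-|z|>|J|/2$, so $\rho(z,w)\le2|z-w|/|J|$. By \eqref{eq:size}, $T(J)$ lies in a square of side $7|J|$. Divide it into $n_0=\lceil20/\tau\rceil^2$ equal squares, each of diameter at most $\tau|J|/2$, and pick a point of $T(J)$ in each small square that meets $T(J)$. With repetitions allowed, this gives points $w_{J,1},\dots,w_{J,n_0}\in T(J)$ such that every $z\in T(J)$ has $\rho(z,w_{J,q})\le\tau$ for some $q$.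

\emph{Separation.} Points in neighboring boxes can be arbitrarily close, so we separate neighbors. Enumerate the dyadic arcs and color them one after another with $9$ colors, giving each arc a color not yet used by any of its at most $8$ neighbors. Let the label $l$ run over the $L=9n_0$ pairs $(q,c)$, with $1\le q\le n_0$ and $c$ a color.

\emph{The functions.} Fix $l=(q,c)$ and let $(w_n)$ be the sequence of the points $w_{J,q}$ with $J\in\mathcal{N}$ of color $c$; if there is none, put $e_{l,i}=0$ for all $i$. By Lemma~\ref{lem:nbr}(ii), $\rho(w_n,w_{n'})\ge\frac1{17}$ for $n\ne n'$. The measure $\sum_n(1-|w_n|)\delta_{w_n}$ gives mass at most $|J|$ to $T(J)$ for $J\in\mathcal{N}$ and none to the other top halves, so it is Carleson with constant $4\Lambda$ by Lemma~\ref{lem:N} and \eqref{eq:dyadicsuff}. Let $E_n$ be the functions of the interpolation theorem, choose $i_n$ with $|f_{i_n}(w_n)|\ge\delta$, and put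
\[
e_{l,i}=\sum_{n:\,i_n=i}E_n\qquad(1\le i\le k).
\]
The series converge at each point and their partial sums are bounded by $M$, so $e_{l,i}\in H^\infty$ by Montel's theorem, and $\sum_i|e_{l,i}|\le\sum_n|E_n|\le M$. At $w_n$ we have $e_{l,i_n}=1$ and $e_{l,i}=0$ for $i\ne i_n$, so $h_l=\sum_if_ie_{l,i}^2$ satisfies $|h_l(w_n)|=|f_{i_n}(w_n)|\ge\delta$. Also $|h_l|\le(\sum_i|e_{l,i}|)^2\le M^2$.

The Schwarz--Pick lemma states that $|g(z)-g(w)|\le\rho(z,w)\,|1-\overline{g(w)}g(z)|\le2\rho(z,w)$ for $g$ in the unit ball of $H^\infty$. Applied to $h_l/M^2$ it gives $|h_l(z)|\ge\delta-2M^2\tau=\delta/2$ whenever $\rho(z,w_n)\le\tau$. Every $z\in N$ lies in some $T(J)$ with $J\in\mathcal{N}$ and is within $\tau$ of some $w_{J,q}$, which belongs to the sequence with label $(q,\text{color of }J)$. Hence $H\ge\delta/2$ on $N$, and (B) is proved.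

\section{Holomorphic substitutes for indicator functions}\label{sec:dbar}

It remains to prove (C). Write $\bar\partial=\frac12(\partial_x+i\partial_y)$. We smooth $\chi_S$ to a function $\tilde\chi_S$ whose $\bar\partial$-derivative vanishes off $N$, and look for $G_S$ in the form $\tilde\chi_S-\sum_lh_lv_l$ with \emph{bounded} $v_l$, so that the correction is small wherever $H$ is small. Holomorphy requires $\sum_lh_l\,\bar\partial v_l=\bar\partial\tilde\chi_S$, and one can divide by the $h_l$ because they are not all small on $N$.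

\subsection{Smoothing}

The function $\chi_S$ is constant on each $T(J)$, hence Borel. We average it over a disk of radius proportional to the distance from the boundary. Fix $\omega\in C^\infty(\mathbb{C})$ with $\omega\ge0$, support in $\{|\zeta|\le\frac12\}$ and $\int\omega\,dA=1$, and put
\[
\Omega(z,w)=s(z)^{-2}\,\omega\Bigl(\frac{w-z}{s(z)}\Bigr),\qquad\tilde\chi_S(z)=\int_{\mathbb{D}}\chi_S(w)\,\Omega(z,w)\,dA(w)\qquad(z\in\mathbb{D}).
\]

\begin{lemma}\label{lem:smooth}
For every $S$, the function $\tilde\chi_S$ is smooth on $\mathbb{D}$, $0\le\tilde\chi_S\le1$, and: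
\begin{itemize}
\item[(i)] $|\bar\partial\tilde\chi_S(z)|\le C/(1-|z|^2)$ on $\mathbb{D}$;
\item[(ii)] $\tilde\chi_S=\chi_S$ and $\bar\partial\tilde\chi_S=0$ on $\mathbb{D}\setminus N$;
\item[(iii)] $|\bar\partial\tilde\chi_S|\,dA$ is a Carleson measure with constant $C\Lambda$.
\end{itemize}
\end{lemma}

\begin{proof}
The kernel $\Omega$ is smooth on $\mathbb{D}\times\mathbb{C}$, it vanishes together with its derivatives when $|w-z|>s(z)/2$, and $\int\Omega(z,w)\,dA(w)=1$. For $z$ in a compact subset of $\mathbb{D}$ the supports of $\Omega(z,\cdot)$ lie in a fixed compact subset of $\mathbb{D}$, so we may differentiate under the integral.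

(i) Let $\zeta=(w-z)/s(z)$. We have $\bar\partial s=-z/16$, $\bar\partial_z\zeta=-\zeta\,\bar\partial s/s$ and $\bar\partial_z\bar\zeta=-(1+\bar\zeta\,\bar\partial s)/s$; for $|\zeta|\le\frac12$ the last two have modulus at most $2/s$. By the chain rule,
\[
\bar\partial_z\Omega=-2s^{-3}\,\bar\partial s\;\omega(\zeta)+s^{-2}\bigl(\omega_\zeta(\zeta)\,\bar\partial_z\zeta+\omega_{\bar\zeta}(\zeta)\,\bar\partial_z\bar\zeta\bigr),
\]
so $|\bar\partial_z\Omega(z,w)|\le Cs(z)^{-3}$. Integrating over $\Delta_z$, of area $\pi s(z)^2$, gives $|\bar\partial\tilde\chi_S(z)|\le C/s(z)$.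

(ii) Let $z\in T(J)$ with $J\notin\mathcal{N}_3$. By Lemma~\ref{lem:nbr}(i), every $T(J')$ that meets $\Delta_z$ has $\widehat{J'}=\widehat J$, so $\chi_S$ equals the constant $c=\chi_S(z)$ on $\Delta_z$. Hence $\tilde\chi_S(z)=c$ and $\bar\partial\tilde\chi_S(z)=c\int\bar\partial_z\Omega(z,w)\,dA(w)=c\,\bar\partial(1)=0$.

(iii) On $T(J)$ we have $1-|z|^2>|J|/2$, so (i) and \eqref{eq:size} give $\int_{T(J)}|\bar\partial\tilde\chi_S|\,dA\le C|J|$. By (ii) the integral vanishes for $J\notin\mathcal{N}$. Apply Lemma~\ref{lem:N} and \eqref{eq:dyadicsuff}.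
\end{proof}

\subsection{Bounded solutions of $\bar\partial v=\psi$}

Let $H^1_0=\{u\in H^1:u(0)=0\}$.

\medskip\noindent\textbf{Duality.} \emph{$L^\infty(\mathbb{T})/H^\infty=(H^1_0)^*$ under the pairing $(v,u)\mapsto\int_{\mathbb{T}}vu\,dm$.}

\medskip
We use it in this form: if $v\in L^\infty(\mathbb{T})$ and $|\int vu\,dm|\le c\|u\|_{H^1}$ for $u\in H^1_0$, then $\|v-g\|_{L^\infty(\mathbb{T})}\le c$ for some $g\in H^\infty$. (Extend the functional from $H_0^1$ to $L^1(m)$ with norm at most $c$; if $v'\in L^\infty(\mathbb{T})$ represents the extension, then $g=v-v'$ annihilates $H^1_0$ and so lies in $H^\infty$.)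

Duality bounds a solution on $\mathbb{T}$ only. We need a bound inside the disk, where $v$ is not harmonic and the maximum principle does not apply. The pointwise hypothesis on $\psi$ in the next lemma controls the part of $v(z)$ that comes from points $\zeta$ near $z$; the integral hypothesis controls the rest.

\begin{lemma}\label{lem:dbar}
Let $\psi$ be a bounded measurable function with compact support in $\mathbb{D}$ such that $\int|u|\,|\psi|\,dA\le c_1\|u\|_{H^1}$ for all $u\in H^1$, and $|\psi(\zeta)|\le c_2/(1-|\zeta|^2)$ on $\mathbb{D}$. Then there is a continuous function $v$ on $\mathbb{D}$ with $\bar\partial v=\psi$ in the sense of distributions and $|v|\le c_1+12c_2$ on $\mathbb{D}$.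
\end{lemma}

\begin{proof}
Let $v_0(z)=\frac1\pi\int\frac{\psi(\zeta)}{z-\zeta}\,dA(\zeta)$. As the convolution of $\psi$ with the locally integrable fundamental solution $1/(\pi z)$ of $\bar\partial$, it is continuous on $\mathbb{C}$ and satisfies $\bar\partial v_0=\psi$. For $u\in H^1_0$ write $u=zu_1$, where $u_1\in H^1$ has the same norm. Since $dm=dz/(2\pi iz)$, Fubini's theorem and Cauchy's formula give
\[
\int_{\mathbb{T}}v_0u\,dm=\frac1\pi\int\psi(\zeta)\Bigl[\frac1{2\pi i}\int_{\mathbb{T}}\frac{u_1(z)}{z-\zeta}\,dz\Bigr]dA(\zeta)=\frac1\pi\int\psi u_1\,dA,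
\]
which has modulus at most $\frac{c_1}\pi\|u\|_{H^1}$. By duality there is $g\in H^\infty$ with $\|v_0-g\|_{L^\infty(\mathbb{T})}\le c_1/\pi$. Put $v=v_0-g$; it is continuous on $\mathbb{D}$ and $\bar\partial v=\psi$.

Let $\mathcal{P}$ denote the Poisson extension of boundary values. Then $|\mathcal{P}[v]|\le c_1/\pi$, and $v-\mathcal{P}[v]=v_0-\mathcal{P}[v_0]$ because $g=\mathcal{P}[g]$. For $z\in\mathbb{T}$ we have $\frac1{z-\zeta}=\frac{\bar z}{1-\zeta\bar z}$, and the right side is harmonic in $z\in\mathbb{D}$ and continuous on $\overline{\mathbb{D}}$, so it is the Poisson extension of the left side. Subtracting the two kernels, we obtain for $z\in\mathbb{D}$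
\[
v(z)-\mathcal{P}[v](z)=\frac1\pi\int\psi(\zeta)\,\frac{1-|z|^2}{(z-\zeta)(1-\zeta\bar z)}\,dA(\zeta).
\]
On $\{\zeta:\rho(z,\zeta)\ge\frac12\}$ we have $|z-\zeta|\ge\frac12|1-\bar z\zeta|$, so the kernel is at most $2|u(\zeta)|$ with $u(\zeta)=(1-|z|^2)/(1-\bar z\zeta)^2$. On $\mathbb{T}$, $|u|$ is the Poisson kernel of $z$, so $\|u\|_{H^1}=1$, and this region contributes at most $2c_1/\pi$.

On $\{\zeta:\rho(z,\zeta)<\frac12\}$ write $\zeta=b_z(\lambda)$ with $|\lambda|<\frac12$. By \eqref{eq:mobius}, $1-|\zeta|^2\ge(1-|z|^2)\frac{3/4}{9/4}$, so $|\psi(\zeta)|\le3c_2/(1-|z|^2)$. From $|z-\zeta|<\frac12|1-\bar z\zeta|\le\frac12(1-|z|^2+|z-\zeta|)$ we get $|z-\zeta|<1-|z|^2$. Also $(1-|z|^2)/|1-\zeta\bar z|\le1+|z|\le2$, and $\int_{|\zeta-z|<R}|z-\zeta|^{-1}dA(\zeta)=2\pi R$. This region contributes at most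
\[
\frac1\pi\cdot\frac{3c_2}{1-|z|^2}\cdot2\cdot2\pi(1-|z|^2)=12c_2 .
\]
Altogether $|v|\le3c_1/\pi+12c_2$.
\end{proof}

\subsection{The functions $G_S$}

Fix $S$. On $N$ we have $\sum_j|h_j|^2\ge H^2\ge\delta^2/4$ by (B). Define
\[
\psi_l=\frac{\overline{h_l}}{\sum_j|h_j|^2}\;\bar\partial\tilde\chi_S\ \text{ on }N,\qquad\psi_l=0\ \text{ on }\mathbb{D}\setminus N .
\]
Then $|\psi_l|\le\frac2\delta|\bar\partial\tilde\chi_S|$, and $\sum_lh_l\psi_l=\bar\partial\tilde\chi_S$ on all of $\mathbb{D}$ by Lemma~\ref{lem:smooth}(ii). For $0<r<1$ let $\psi_l^r$ equal $\psi_l$ on $\{|z|<r\}$ and $0$ elsewhere. By Lemma~\ref{lem:smooth}(i),\,(iii) and the Carleson embedding theorem, $\psi_l^r$ satisfies the hypotheses of Lemma~\ref{lem:dbar} with $c_1=C\Lambda/\delta$ and $c_2=C/\delta$. So there are continuous $v_l^r$ with $\bar\partial v_l^r=\psi_l^r$ and $|v_l^r|\le C_2$, where $C_2=C_2(\delta)$ does not depend on $l$, $r$ or $S$. Put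
\[
G^r=\tilde\chi_S-\sum_{l=1}^Lh_lv_l^r .
\]
Since $h_l$ is holomorphic, $\bar\partial(h_lv_l^r)=h_l\psi_l^r$, so $\bar\partial G^r=0$ on $\{|z|<r\}$ in the sense of distributions. By Weyl's lemma the continuous function $G^r$ is holomorphic there. Moreover $|G^r-\tilde\chi_S|\le C_2LH$ and, as $H\le M^2$, $|G^r|\le C_0$ with $C_0=1+C_2LM^2$. By Montel's theorem and a diagonal argument, $G^r$ converges locally uniformly on $\mathbb{D}$ along some sequence $r\uparrow1$. The limit $G_S$ lies in $H^\infty$ and satisfies $\|G_S\|\le C_0$ and $|G_S-\tilde\chi_S|\le C_0H$ on $\mathbb{D}$. Since $\tilde\chi_S=\chi_S$ off $N$, property (C) holds.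

The constants $p,\beta,\Lambda,M,\tau,n_0,L,C_0$ were each defined in terms of $\delta$ and the preceding ones. This completes the proof of Proposition~\ref{prop:construction}, and with it the proofs of Theorem~\ref{thm:main} and Theorem~\ref{thm:supp}(a),\,(b).

\section{Quotient algebras}\label{sec:quotients}

We prove Theorem~\ref{thm:supp}(c). Let $\pi:A\to A/\mathcal{I}$ be the quotient map. The map $F\mapsto F\circ\pi$ is an isometry of $(A/\mathcal{I})^*$ onto $\mathcal{I}^\perp=\{\Psi\in A^*:\Psi|_{\mathcal{I}}=0\}$, and it carries the nonzero multiplicative functionals on $A/\mathcal{I}$ onto $\operatorname{hull}(\mathcal{I})$. The stability of $A$, which for $A=H^\infty$ is Theorem~\ref{thm:main}, is used only in the first implication: it produces a multiplicative functional on $A$ near $F\circ\pi$, and \eqref{eq:hull} moves it into the hull.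

\emph{Condition \eqref{eq:hull} implies stability of $A/\mathcal{I}$.} Given $\delta>0$, take $\eta$ from \eqref{eq:hull} for $\delta/2$, and $\varepsilon$ from the stability of $A$ for $\min(\eta,\delta/2)$. Let $F$ be $\varepsilon$-multiplicative on $A/\mathcal{I}$; it is bounded by Lemma~\ref{lem:basic}. Since $\|\pi\|\le1$, the functional $F\circ\pi$ is $\varepsilon$-multiplicative on $A$, so $\|F\circ\pi-\varphi\|<\min(\eta,\delta/2)$ for some multiplicative $\varphi$ on $A$. If $\varphi=0$, then $\|F\|<\delta$. Otherwise $\varphi\in\mathcal{M}_A$, and $\|\varphi|_{\mathcal{I}}\|<\eta$ because $F\circ\pi$ vanishes on $\mathcal{I}$. So some $\varphi'\in\operatorname{hull}(\mathcal{I})$ has $\|\varphi-\varphi'\|<\delta/2$, and $\|F\circ\pi-\varphi'\|<\delta$.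

\emph{Stability of $A/\mathcal{I}$ implies \eqref{eq:hull}.} It suffices to treat $0<\delta<\frac12$. Take $\varepsilon$ from the stability of $A/\mathcal{I}$ for $\delta/2$, and let $\eta=\min(\varepsilon/4,\delta/4)$. Let $\varphi\in\mathcal{M}_A$ with $\|\varphi|_{\mathcal{I}}\|<\eta$. By the Hahn--Banach theorem $\varphi|_{\mathcal{I}}$ extends to $\Phi\in A^*$ with $\|\Phi\|<\eta$, and $\Psi=\varphi-\Phi$ lies in $\mathcal{I}^\perp$. By \eqref{eq:perturb}, $|\Psi(ab)-\Psi(a)\Psi(b)|\le\eta(3+\eta)\|a\|\|b\|\le\varepsilon\|a\|\|b\|$. The left side depends only on the cosets of $a$ and $b$; taking infima over the cosets, we see that $\Psi$ defines an $\varepsilon$-multiplicative functional on $A/\mathcal{I}$. Hence $\|\Psi-\varphi'\|<\delta/2$ for some multiplicative $\varphi'\in\mathcal{I}^\perp$. Since $\|1\|=1$, we have $\|\Psi\|\ge|\Psi(1)|\ge1-\eta>\delta/2$, so $\varphi'\ne0$. Thus $\varphi'\in\operatorname{hull}(\mathcal{I})$ and $\|\varphi-\varphi'\|<\eta+\delta/2<\delta$.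

\emph{The ideal $uH^\infty$.} Let $u$ be a nonconstant inner function and $\mathcal{I}=uH^\infty$. Since $|u|=1$ almost everywhere on $\mathbb{T}$, the map $g\mapsto ug$ is an isometry of $H^\infty$, so $\mathcal{I}$ is closed. It is proper: if $ug=1$ with $g\in H^\infty$, then $g=\bar u$ almost everywhere on $\mathbb{T}$, so all Fourier coefficients of $u$ of nonzero index vanish and $u$ is constant. For $\varphi\in\mathcal{M}$,
\[
\|\varphi|_{\mathcal{I}}\|=\sup_{\|g\|\le1}|\varphi(u)|\,|\varphi(g)|=|\varphi(u)|,
\]
so $\operatorname{hull}(\mathcal{I})=\{\varphi\in\mathcal{M}:\varphi(u)=0\}$ and \eqref{eq:hull} takes the form stated in Theorem~\ref{thm:supp}(c). This completes the proof of Theorem~\ref{thm:supp}.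

\begin{thebibliography}{9}

\bibitem{AC}
\emph{Automatic Continuity}, \texttt{http://www.siue.edu/MATH/kj\_papers/aut-cont.pdf}.

\bibitem{Garnett}
Garnett, \emph{Bounded Analytic Functions}.

\end{thebibliography}
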